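# Integer relations between projections and the unigroup of $L(\mathcal H)$

## 1. Three lines at sixty degrees

In the Euclidean plane take the lines $\ell_0,\ell_{60},\ell_{120}$ through the origin at angles $0^\circ,60^\circ,120^\circ$. The orthogonal projections onto them are
$$\begin{pmatrix}1&0\\0&0\end{pmatrix},\qquad \begin{pmatrix}\frac14&\frac{\sqrt3}4\\ \frac{\sqrt3}4&\frac34\end{pmatrix},\qquad \begin{pmatrix}\frac14&-\frac{\sqrt3}4\\ -\frac{\sqrt3}4&\frac34\end{pmatrix},$$
and their sum is $\frac32$ times the identity. So we have an integer relation between projections: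
$$2P_{\ell_0}+2P_{\ell_{60}}+2P_{\ell_{120}}-3P_{\mathbb R^2}=0.\tag{1.1}$$

Some relations between projections come for free: if $x\perp y$, then $P_x+P_y=P_{x\vee y}$. Is (1.1) a consequence of these? No two of our three lines are orthogonal, so one suspects not. To prove it, define $f$ on the subspaces of $\mathbb R^2$ by $f(\ell_0)=1$, $f(\ell_0^\perp)=-1$, and $f=0$ on every other line, on $0$ and on $\mathbb R^2$. Two orthogonal lines always get values with sum $0=f(\mathbb R^2)$, so $f$ respects every orthogonality relation. But $2f(\ell_0)+2f(\ell_{60})+2f(\ell_{120})-3f(\mathbb R^2)=2\ne0$. So (1.1) does not follow from orthogonality.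

The test function was cheap because in the plane each line has exactly one orthogonal partner, and each pair of partners can be treated alone. In dimension at least three a line lies in many orthonormal frames, and the values of a function such as $f$ are heavily tied together. So we ask: in dimension at least three, does every integer relation between projections follow from the orthogonality relations? We now make this precise.

Let $\mathcal H$ be a real or complex Hilbert space, and let $L(\mathcal H)$ be the orthomodular lattice of its closed subspaces, ordered by inclusion, with $x'=x^\perp$.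

**Definition 1.1.** A *group-valued measure* (for us simply a *measure*) on an orthomodular lattice $L$ is a map $f:L\to G$ into an Abelian group with $f(x\vee y)=f(x)+f(y)$ whenever $x\le y'$.

Only finite additivity is required, and $G$ carries no order and no topology. Always $f(0)=0$. Examples on $L(\mathcal H)$ are $x\mapsto\dim x\in\mathbb Z$ when $\dim\mathcal H<\infty$, the function $f$ above, and $x\mapsto P_x$ with values in the additive group $B(\mathcal H)_{sa}$ of bounded self-adjoint operators.

**Definition 1.2.** The *unigroup* of $L$ is an Abelian group $U$ with a measure $u:L\to U$ such that for every measure $f:L\to G$ there is a unique homomorphism $f^*:U\to G$ with $f=f^*\circ u$.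

Concretely, $U$ is the free Abelian group on the set $L$ divided by all relations $(x\vee y)=(x)+(y)$ with $x\le y'$; in particular $u(L)$ generates $U$. For $L(\mathbb R^1)=\{0,\mathbb R\}$ we get $U=\mathbb Z$. For $L(\mathbb R^2)$ a measure is given by an arbitrary value on $\mathbb R^2$ and an arbitrary value on one line from each orthogonal pair, so $U$ is free on these symbols.

Let $\mathcal P_{\mathcal H}\subset B(\mathcal H)_{sa}$ be the subgroup generated by the projections. The measure $x\mapsto P_x$ induces a surjective homomorphism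
$$\Phi_{\mathcal H}:U\to\mathcal P_{\mathcal H},\qquad \Phi_{\mathcal H}(u(x))=P_x .$$
An element of its kernel is a combination $\sum n_iu(x_i)$ with $\sum n_iP_{x_i}=0$, that is, an integer relation between projections; the element is $0$ in $U$ exactly when the relation follows from orthogonality. So the question reads: *for $\dim\mathcal H\ge3$, is $\Phi_{\mathcal H}$ injective?* It is posed in "Group-Valued Measures on the Lattice of Closed Subspaces of a Hilbert Space" (https://math.nmsu.edu/people/personal-pages/files/2005-Group-valued-measures.pdf), in the form: is the unigroup naturally isomorphic to $\mathcal P_{\mathcal H}$? We have seen that $\Phi_{\mathbb R^2}$ is not injective, and clearly $\Phi_{\mathbb R^1}$ is.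

**Theorem 1.3.** Let $\dim\mathcal H\ge3$. Then $\Phi_{\mathcal H}$ is injective if and only if $\mathcal H$ is infinite-dimensional (real or complex) or $\mathcal H$ is real with $4\le\dim\mathcal H<\infty$. It is not injective for $\mathcal H=\mathbb R^3$, nor for $\mathcal H=\mathbb C^n$ with $3\le n<\infty$. In more detail:

* (A) If $\mathcal H$ is infinite-dimensional, then $\mathcal P_{\mathcal H}=B(\mathcal H)_{sa}$ and $U\cong B(\mathcal H)_{sa}$. Every measure is $x\mapsto F(P_x)$ for a unique $F\in\mathrm{Hom}(B(\mathcal H)_{sa},G)$.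
* (B) If $\mathcal H=\mathbb R^n$ with $4\le n<\infty$, every measure is $x\mapsto\varphi(P_x)+c\dim x$ with $\varphi\in\mathrm{Hom}(\mathrm{Sym}_n(\mathbb R),G)$ and $c\in G$; and $U\cong\{A\in\mathrm{Sym}_n(\mathbb R):\operatorname{tr}A\in\mathbb Z\}$.
* (C) If $\mathcal H=\mathbb R^3$ or $\mathcal H=\mathbb C^n$ with $3\le n<\infty$, then $\ker\Phi_{\mathcal H}$ contains elements of infinite order, and there are measures with values in $\mathbb Q$-vector spaces that do not factor through $\mathcal P_{\mathcal H}$.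

The axiom of choice is used throughout.

## 2. Testing relations with measures

All our work is done with measures. The first lemma says why this suffices.

**Lemma 2.1.** $\Phi_{\mathcal H}$ is injective if and only if every measure $f:L(\mathcal H)\to G$ has the form $f(x)=F(P_x)$ with $F\in\mathrm{Hom}(\mathcal P_{\mathcal H},G)$. If $\sum n_iP_{x_i}=0$ with $n_i\in\mathbb Z$ but $\sum n_if(x_i)\ne0$ for some measure $f$ into a torsion-free group, then $\sum n_iu(x_i)$ is an element of infinite order in $\ker\Phi_{\mathcal H}$.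

*Proof.* Suppose every measure has this form, and apply this to $u$ itself. We get $F:\mathcal P_{\mathcal H}\to U$ with $F(\Phi(u(x)))=F(P_x)=u(x)$. So $F\circ\Phi$ is the identity on $u(L)$, hence on $U$, and $\Phi$ is injective. Conversely, if $\Phi$ is injective, it is an isomorphism onto $\mathcal P_{\mathcal H}$, and $F=f^*\circ\Phi^{-1}$ works. For the last statement, $\Phi$ kills $\sum n_iu(x_i)$, while $f^*$ maps it to a nonzero element of a torsion-free group, so no nonzero multiple of it vanishes. ∎

In finite dimension a measure is determined by its values on lines, and the condition on these values is simple.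

**Lemma 2.2.** Let $\dim\mathcal H<\infty$. Let $f$ be a $G$-valued function on unit vectors that depends only on the line spanned and has the same sum over every orthonormal basis of $\mathcal H$ (a *frame function*). Then $f(V):=\sum_if(b_i)$, with $(b_i)$ an orthonormal basis of $V$, is well defined and is a measure. All measures arise so.

*Proof.* Complete two orthonormal bases of $V$ by one and the same orthonormal basis of $V^\perp$. The two total sums agree, and the common part cancels; so $f(V)$ is well defined. If $V\perp V'$, the union of orthonormal bases of $V$ and $V'$ is one of $V\oplus V'$, which gives additivity. The restriction of a measure to lines is a frame function, and additivity recovers the measure. ∎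

A natural first thought is Gleason's theorem, which describes nonnegative real measures by operators: $x\mapsto\operatorname{tr}(TP_x)$. It is of no help here, since $G$ has no order. Even for $G=\mathbb R$ its conclusion is false for our measures: let $h:\mathbb R\to\mathbb R$ be additive and discontinuous. Then $s\mapsto h(s_1^2)$ is a frame function on $\mathbb R^n$, as the sum over a frame is $h(1)$. It is not of the form $\langle Ts,s\rangle$, because $h$ would then be continuous on $[0,1]$ and hence linear. However, it is $F(P_s)$ with $F(A)=h(a_{11})$, which is additive in $A$. So it is no counterexample to our question: we have to aim at *additive* functions of $P_x$, and limits are not available.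

In place of limits we use divisibility of the reals.

**Lemma 2.3.** Let $G$ be an Abelian group.

* (i) If $D$ is a divisible group, $\varphi\in\mathrm{Hom}(D,G)$ and $2\varphi=0$, then $\varphi=0$.
* (ii) If $\varphi\in\mathrm{Hom}(\mathbb R,G)$ vanishes on some $(0,\delta)$, then $\varphi=0$.
* (iii) If $\kappa:(0,\delta)\to G$ satisfies $\kappa(a+b)=\kappa(a)+\kappa(b)$ whenever $a,b>0$ and $a+b<\delta$, then $\kappa$ extends uniquely to an element of $\mathrm{Hom}(\mathbb R,G)$.

*Proof.* (i) Write $d=2d'$; then $\varphi(d)=2\varphi(d')=0$. (ii) For $r>0$ we have $\varphi(r)=n\varphi(r/n)=0$ for large $n$. (iii) For $r>0$ put $\tilde\kappa(r)=n\kappa(r/n)$ for any integer $n\ge1$ with $r/n<\delta$. If $n,m$ are both admissible, then $\kappa(r/n)=m\kappa(r/nm)$, since all partial sums stay below $\delta$; so $n\kappa(r/n)=nm\,\kappa(r/nm)=m\kappa(r/m)$, and $\tilde\kappa$ is well defined. Taking $n=1$ shows $\tilde\kappa=\kappa$ on $(0,\delta)$. Choosing $n$ with $(r+s)/n<\delta$ gives $\tilde\kappa(r+s)=\tilde\kappa(r)+\tilde\kappa(s)$.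 An additive map on the positive reals extends to $\mathbb R$ by $\tilde\kappa(r-s)=\tilde\kappa(r)-\tilde\kappa(s)$. Uniqueness is (ii). ∎

**Lemma 2.4.** For $2\le n<\infty$ and $\dim\mathcal H=n$, the group $\mathcal P_{\mathcal H}$ consists of all self-adjoint $A$ with $\operatorname{tr}A\in\mathbb Z$, and the traceless self-adjoint operators are generated, as a group, by differences of rank-one projections.

*Proof.* Projections have integer trace. Conversely, subtract $(\operatorname{tr}A)P$ with $P$ a rank-one projection; so it suffices to treat a traceless $A$. In an eigenbasis, $A=\operatorname{diag}(\lambda_1,\dots,\lambda_n)=\sum_{i<n}(\lambda_1+\dots+\lambda_i)(E_{ii}-E_{i+1,i+1})$, so $A$ is a sum of integer multiples of operators $t(E_{ii}-E_{jj})$ with $|t|\le1$. Write $t=\cos2\alpha$. In the $(i,j)$ plane let $u=(\cos\alpha,\sin\alpha)$ and $w=(\sin\alpha,\cos\alpha)$. Then $P_u$ and $P_w$ have the same off-diagonal entry, and $P_u-P_w=\cos2\alpha\operatorname{diag}(1,-1)$. ∎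

## 3. Two derivations and a skew form on $\mathbb C^n$

We begin with the negative results. On $\mathbb C^n$ we want a frame function that is not an additive function of $P_v$. The field $\mathbb C$ offers derivations. Recall that a *derivation* is an additive map $D$ with $D(ab)=aDb+bDa$; for example $d/dt$ on $\mathbb Q(t)$, which extends to $\mathbb Q(t,\sqrt t)$ by $D\sqrt t=1/(2\sqrt t)$. A derivation of $\mathbb Q(\mathcal B)$ into $\mathbb R$, with $\mathcal B$ a transcendence basis of $\mathbb R$ over $\mathbb Q$, may be prescribed arbitrarily on $\mathcal B$, and in characteristic $0$ it extends uniquely over algebraic extensions, hence to $\mathbb R$. A derivation $D$ of $\mathbb R$ extends to $\mathbb C$ by $Di=0$, and then commutes with conjugation.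

One derivation is not enough for the expressions that come to mind. Put $\omega(v)=\sum_j\bar v_jDv_j$. Replacing $v$ by $zv$ with $|z|=1$ changes $\omega$ to $\omega+\bar zDz$, so $\omega$ is not a function of the line. At second order one can repair this: $g(v)=\sum_jD\bar v_jDv_j+\omega(v)^2$ is a function of the line. Indeed, put $\epsilon=\bar zDz$. Differentiating $\bar zz=1$ and $\sum\bar v_jv_j=1$ gives $zD\bar z=-\epsilon$ and $\sum v_jD\bar v_j=-\omega$, so the first sum changes by $-\epsilon^2-2\epsilon\omega$, and $\omega^2$ changes by $2\epsilon\omega+\epsilon^2$. But now frame sums fail. Let $\mathcal U$ be a unitary matrix whose columns form the frame, and $A=\mathcal U^*D\mathcal U$ (entrywise derivation). Then $A^*=-A$, and the sum of $g$ over the frame is $\operatorname{tr}(A^*A)+\sum_ma_{mm}^2=\sum_{i\ne j}|a_{ij}|^2$, because $a_{mm}$ is purely imaginary. This is $0$ for $\mathcal U=1$. For the rotation in the $(e_1,e_2)$ plane by an angle with cosine $c\in(-1,1)$ transcendental, sine $s=\sqrt{1-c^2}$ and $Dc=1$,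 we have $Ds=-c/s$ and $a_{21}=-sDc+cDs=-1/s\ne0$. So $g$ is not a frame function: a symmetric expression produces a sum of squares. With two derivations one can form a skew expression instead, and then the identity $\operatorname{tr}(A_1A_2)=\operatorname{tr}(A_2A_1)$ does the work.

**Proposition 3.1.** For $3\le n<\infty$, $\Phi_{\mathbb C^n}$ is not injective. Its kernel contains elements of infinite order, and there is a measure with values in the $\mathbb Q$-vector space $\mathbb C$ that does not factor through $\mathcal P_{\mathbb C^n}$.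

*Proof.* Choose algebraically independent reals $t\in(0,1)$ and $c\in(-1,1)$, and a transcendence basis of $\mathbb R$ over $\mathbb Q$ containing them. By the facts above there are derivations $D_1,D_2$ of $\mathbb R$ with $D_1t=1$, $D_1c=0$, $D_2t=0$, $D_2c=1$, extended to $\mathbb C$ by $D_ji=0$. For a unit vector $v\in\mathbb C^n$ set
$$f(v)=\sum_j\big(D_1(\bar v_j)D_2(v_j)-D_2(\bar v_j)D_1(v_j)\big).$$

**Step 1: $f$ depends only on the line.** Let $|z|=1$, $\epsilon_i=\bar zD_iz$ and $\omega_i=\sum_j\bar v_jD_iv_j$. From $D_i(\bar zz)=0=D_i(\sum\bar v_jv_j)$ we get $zD_i\bar z=-\epsilon_i$ and $\sum v_jD_i\bar v_j=-\omega_i$. Now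
$$D_1(\bar z\bar v_j)D_2(zv_j)=(\bar zD_1\bar v_j+\bar v_jD_1\bar z)(zD_2v_j+v_jD_2z),$$
and summing over $j$, with $D_1\bar z\,D_2z=(zD_1\bar z)(\bar zD_2z)=-\epsilon_1\epsilon_2$,
$$\sum_jD_1(\bar z\bar v_j)D_2(zv_j)=\sum_jD_1(\bar v_j)D_2(v_j)-\epsilon_2\omega_1-\epsilon_1\omega_2-\epsilon_1\epsilon_2 .$$
The correction is symmetric in the indices $1,2$, so it cancels in the skew expression: $f(zv)=f(v)$.

**Step 2: frame sums vanish.** Let $\mathcal U$ be unitary with the frame as columns and $A_i=\mathcal U^*D_i\mathcal U$. Differentiating $\mathcal U^*\mathcal U=1$ gives $A_i^*=-A_i$. Since $D_i\mathcal U=\mathcal UA_i$, the frame sum is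
$$\operatorname{tr}\big((D_1\mathcal U)^*D_2\mathcal U-(D_2\mathcal U)^*D_1\mathcal U\big)=\operatorname{tr}(A_1^*A_2-A_2^*A_1)=-\operatorname{tr}(A_1A_2)+\operatorname{tr}(A_2A_1)=0 .$$
By Lemma 2.2, $f$ defines a measure into $(\mathbb C,+)$.

**Step 3: a relation that $f$ violates.** We work in $\mathrm{span}(e_1,e_2)$. For a unit vector $v=(a,b)$ write $2P_v-I_2=X\tau_1+Y\tau_2+Z\tau_3$ with the Pauli matrices $\tau_i$; then $(X,Y,Z)=(2\operatorname{Re}\bar ab,\,2\operatorname{Im}\bar ab,\,|a|^2-|b|^2)\in S^2$ is the Bloch vector of $v$. On real unit vectors the two terms of $f$ coincide, so $f=0$ there; their Bloch vectors are all $(X,0,Z)\in S^2$. On $(\cos\alpha,i\sin\alpha)$ we also get $f=0$, since for $s=\sin\alpha$ we have $D_1(-is)D_2(is)=D_1s\,D_2s=D_2(-is)D_1(is)$, and the first coordinate is real. The Bloch vectors of these are all $(0,Y,Z)\in S^2$.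

Now let $z=c+i\sqrt{1-c^2}$ and $v=(\sqrt{1-t},\,z\sqrt t)$. The real first coordinate contributes $0$. For the second, $D_1z=0$ and $D_2\sqrt t=0$, because $z$ is algebraic over $\mathbb Q(c)$ and $\sqrt t$ over $\mathbb Q(t)$. Further $D_2z=1-ic/\sqrt{1-c^2}=-iz/\sqrt{1-c^2}$, and $zD_2\bar z=-\bar zD_2z$. Hence
$$f(v)=\sqrt t\,D_1(\sqrt t)\,(\bar zD_2z-zD_2\bar z)=\tfrac12\cdot2\bar zD_2z=-\frac{i}{\sqrt{1-c^2}}\ne0 .$$

Let $(X,Y,Z)$ be the Bloch vector of $v$. A vector of length at most $2$ in a plane is a sum of two unit vectors of that plane. So $(X,0,Z)$ is a sum of two unit vectors in the $XZ$-plane and $(0,Y,0)$ is a sum of two unit vectors in the $YZ$-plane. Let $u_1,\dots,u_4\in\mathbb C^2$ be unit vectors of the two kinds above with these four Bloch vectors. Then $2P_v-I_2=\sum_{i=1}^4(2P_{u_i}-I_2)$, that is,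
$$2P_v-2\sum_{i=1}^4P_{u_i}+3P_{e_1}+3P_{e_2}=0 .$$
The same combination of values of $f$ is $2f(v)\ne0$, since $f(u_i)=f(e_i)=0$. In particular $f$ is not $F(P_x)$ for any homomorphism $F$. Lemma 2.1 finishes the proof. ∎

## 4. A valuation on $\mathbb C$ and a measure on $\mathbb R^3$

For $p\in\mathbb R^3$ put $\xi_p=p_1+ip_2$. The function $p\mapsto p_3\xi_p$ is a combination of entries of $P_p$, and its frame sums vanish because the columns of an orthogonal matrix are orthogonal. Where $\xi_p\ne0$ we may factor it as $p_3\xi_p=e_p\cdot\xi_p^2$ with $e_p=p_3/\xi_p$. Both factors are even in $p$, hence functions of the line. So a way to look for measures that are not additive in $P_p$ is to replace the product by something less rigid: a tensor product over $\mathbb Q$.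

Taken literally this fails: $p\mapsto e_p\otimes\xi_p^2\in\mathbb C\otimes_{\mathbb Q}\mathbb C$ is not a frame function with sum $0$. Take the frame $p=\frac13(1,2,2)$, $q=\frac13(2,1,-2)$, $r=\frac13(2,-2,1)$. Then $9\xi_p^2=-3+4i$, $9\xi_q^2=3+4i$, $9\xi_r^2=-8i$, so everything lies in $\mathbb Q(i)\otimes\mathbb Q(i)$. In $9\sum e\otimes\xi^2$, the element multiplying $\otimes1$ is $3(e_q-e_p)$, where $e_p=\frac25(1-2i)$ and $e_q=-\frac25(2-i)$; so it is $\frac{18}5(-1+i)\ne0$. On the standard frame the sum is $0$, however we treat $e_3$ consistently with value $0$. The tensor product keeps too much. The remedy is to divide each factor by a subgroup chosen so that all frame sums die but something survives. The subgroups come from a valuation.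

Recall that a *valuation* of a field $K$ is a homomorphism $v:K^*\to\Gamma$ into an ordered Abelian group with $v(x+y)\ge\min(v(x),v(y))$. If $v(x)\ne v(y)$, equality holds; hence if a finite sum of nonzero elements is $0$, the minimal valuation is attained at least twice. Example: for $\theta$ transcendental, the $\theta$-adic valuation of $\mathbb Q(\theta)$ has $v(\theta)=1$ and $v(\theta+\theta^{-1})=-1$. By Chevalley's theorem every valuation of a field extends to any given extension field.

**Proposition 4.1.** $\Phi_{\mathbb R^3}$ is not injective. Its kernel contains elements of infinite order, and there is a measure on $L(\mathbb R^3)$ with values in a $\mathbb Q$-vector space that does not factor through $\mathcal P_{\mathbb R^3}$.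

*Proof.* **Step 1: the value group.** Choose $\eta\in(0,\pi/2)$ with $\theta=e^{i\eta}$ transcendental (all but countably many $\eta$ will do). Extend the $\theta$-adic valuation of $\mathbb Q(\theta)$ to $v:\mathbb C^*\to\Gamma$; so $v(\theta)>0$, and $v$ is trivial on $\mathbb Q^*$. It is also trivial on nonzero algebraic numbers. For suppose $v(x)<0$ and $x^n+q_1x^{n-1}+\dots+q_n=0$ with $q_i\in\mathbb Q$. Then $x^n$ has valuation $nv(x)$, strictly smaller than that of all other nonzero terms, a contradiction. Apply this also to $x^{-1}$.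

Let $O=\{v\ge0\}\cup\{0\}$ and $\mathfrak m=\{v>0\}\cup\{0\}$. These are $\mathbb Q$-subspaces of $\mathbb C$, stable under multiplication by algebraic numbers. Write $[\cdot]:\mathbb C\to\mathbb C/O$ and $\{\cdot\}:\mathbb C\to\mathbb C/\mathfrak m$, and let $G=(\mathbb C/O)\otimes_{\mathbb Q}(\mathbb C/\mathfrak m)$, a $\mathbb Q$-vector space. For a unit vector $p\in\mathbb R^3$ put
$$f(p)=[e_p]\otimes\{\xi_p^2\},\quad e_p=p_3/\xi_p\quad(\xi_p\ne0),\qquad f(p)=0\quad(\xi_p=0).$$
Clearly $f(-p)=f(p)$.

**Step 2: $f(p)+f(q)+f(r)=0$ for every orthonormal basis $p,q,r$.** If one of $\xi_p,\xi_q,\xi_r$ is $0$, that vector is $\pm e_3$, the other two have third coordinate $0$, and all terms vanish. Otherwise change the sign of $r$ if needed, so that $r=p\times q$. Then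
$$p_3\xi_q-q_3\xi_p=(p_3q_1-p_1q_3)+i(p_3q_2-p_2q_3)=r_2-ir_1=-i\xi_r,$$
so $e_p-e_q=-i\xi_r/(\xi_p\xi_q)$, and the same holds cyclically. The first two columns of the orthogonal matrix with rows $p,q,r$ are orthonormal, so $\xi_p^2+\xi_q^2+\xi_r^2=0$. Hence the minimum of the three valuations $v(\xi)$ is attained at least twice. After a cyclic relabeling,
$$v(\xi_p)=v(\xi_r)=\alpha\ \le\ \beta=v(\xi_q).$$
Put
$$a=e_p-e_q=\frac{-i\xi_r}{\xi_p\xi_q},\qquad b=e_q-e_r=\frac{-i\xi_p}{\xi_q\xi_r},\qquad c=e_r-e_p=\frac{-i\xi_q}{\xi_r\xi_p}.$$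
Then $a+b+c=0$, $v(a)=v(b)=-\beta$ and $v(c)=\beta-2\alpha$. Using $\{\xi_q^2\}=-\{\xi_p^2\}-\{\xi_r^2\}$,
$$S:=f(p)+f(q)+f(r)=[a]\otimes\{\xi_p^2\}-[b]\otimes\{\xi_r^2\}.$$
If $\alpha>0$, then $\xi_p^2,\xi_r^2\in\mathfrak m$ and $S=0$. If $\alpha\le0$, then $v(c)=\beta-2\alpha\ge-\alpha\ge0$, so $[c]=0$ and $[b]=-[a]$. Therefore
$$S=[a]\otimes(\{\xi_p^2\}+\{\xi_r^2\})=-[a]\otimes\{\xi_q^2\}.$$
If $\beta>0$, then $\{\xi_q^2\}=0$; if $\beta\le0$, then $v(a)=-\beta\ge0$ and $[a]=0$. In all cases $S=0$. By Lemma 2.2, $f$ defines a measure on $L(\mathbb R^3)$.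

**Step 3: a relation that $f$ violates.** Let $\zeta=e^{i\pi/3}$ and $\xi_0=\theta\sin\eta$. For $k\in\{-1,0,1\}$ let $x_k,x_k'$ be the unit vectors with $\xi=\xi_0\zeta^k$ and third coordinate $\cos\eta$, respectively $-\cos\eta$. The entries of $P_{x_k}-P_{x_k'}$ are $0$ except those in positions $(j,3),(3,j)$ for $j=1,2$, which are $2\cos\eta\,(x_k)_j$. These depend additively on $\xi$, and $\zeta+\zeta^{-1}=1$, so
$$(P_{x_1}-P_{x_1'})+(P_{x_{-1}}-P_{x_{-1}'})-(P_{x_0}-P_{x_0'})=0.\tag{4.1}$$
On the other side, $f(x_k')=-f(x_k)$ and $f(x_k)=[X\zeta^{-k}]\otimes\{Y\zeta^{2k}\}$ with $X=\cos\eta/\xi_0$ and $Y=\xi_0^2$. Since $\cos\eta=(\theta+\theta^{-1})/2$ and $\sin\eta=(\theta-\theta^{-1})/2i$ both have valuation $-v(\theta)$, we get $v(\xi_0)=0$, $v(X)=-v(\theta)<0$ and $v(Y)=0$. So $X\notin O$ and $Y\notin\mathfrak m$. For rationals $(q,q')\ne(0,0)$ the number $q+q'\zeta$ is algebraic and nonzero, so $v((q+q'\zeta)X)=v(X)$ and $v((q+q'\zeta)Y)=v(Y)$. Hence $A=[X]$ and $A'=[\zeta X]$ are $\mathbb Q$-independent, and so are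 $B=\{Y\}$ and $B'=\{\zeta Y\}$. With $\zeta^{-1}=1-\zeta$, $\zeta^2=\zeta-1$ and $\zeta^{-2}=-\zeta$, the combination of values of $f$ corresponding to (4.1) is
$$2\big[(A-A')\otimes(B'-B)-A'\otimes B'-A\otimes B\big]=2\big[-2A\otimes B+A\otimes B'+A'\otimes B-2A'\otimes B'\big]\ne0,$$
because the four tensors $A\otimes B,\dots,A'\otimes B'$ are independent. Lemma 2.1 finishes the proof. ∎

Propositions 3.1 and 4.1 together are part (C) of Theorem 1.3.

## 5. The corner of a projection

For the positive results we need relations that do follow from orthogonality. Here is one, in $\mathbb R^3$, by hand. Write $f(a,b,c)$ for the value of a measure on the line through $(a,b,c)$. The vectors $(1,1,1)$ and $(-2,1,1)$ are orthogonal and span the plane that also has the orthogonal basis $(1,0,0)$, $(0,1,1)$. So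
$$f(1,1,1)+f(-2,1,1)=f(1,0,0)+f(0,1,1).$$
Apply the sign changes of the first and of the second coordinate, and form the alternating sum of the four resulting equations, with signs $+,-,-,+$ for: no change, first, second, both. On the right, the line of $(1,0,0)$ does not notice any sign change, and $(0,1,1)$ does not notice the first; so the right side becomes $0$. On the left the alternating sum of $f(-2,1,1)$ is minus that of $f(2,1,1)$. Hence
$$f(1,1,1)-f(-1,1,1)-f(1,-1,1)+f(-1,-1,1)=f(2,1,1)-f(-2,1,1)-f(2,-1,1)+f(-2,-1,1)$$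
for every measure. What do the two sides have in common? For a unit vector $s$ the same alternating sum of the $P_s$ has only the $(1,2)$ and $(2,1)$ entries left, equal to $4s_1s_2$. For $(1,1,1)/\sqrt3$ and $(2,1,1)/\sqrt6$ the product $s_1s_2$ is $\frac13$ in both cases. So the alternating sum isolates one corner of the projection. The general form works in any dimension, and it is the engine of everything that follows.

**Lemma 5.1 (corner lemma).** Let $X\perp Y$ be closed subspaces of $\mathcal H$ (any dimension), $\sigma_X=1-2P_X$, $\sigma_Y=1-2P_Y$ (these commute), $f$ a measure, and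
$$k(R)=f(R)-f(\sigma_XR)-f(\sigma_YR)+f(\sigma_X\sigma_YR).$$
Then $k$ is a measure and $k(\sigma_XR)=-k(R)=k(\sigma_YR)$. With $c(R)=P_XP_RP_Y$:

* (k1) If $R\perp X$ or $R\perp Y$, then $k(R)=0$.
* (k2) If $c(R)=0$, then $k(R)=0$.
* (k3) If $c(R)=c(S)$ and $R\perp\sigma_XS$, then $k(R)=k(S)$.

*Proof.* Unitaries preserve orthogonality, so $k$ is a measure; the sign rule is read off from $\sigma_X^2=\sigma_Y^2=1$.

(k1) If $R\perp X$, then $\sigma_XR=R$ and $\sigma_X\sigma_YR=\sigma_Y\sigma_XR=\sigma_YR$, so the terms cancel. Similarly for $Y$.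

(k2) We split $R$ into a part orthogonal to $Y$ and a part orthogonal to $X$. Let $R_1=\overline{P_RX}$ and $R_2=R\ominus R_1$. For $x\in X$, $y\in Y$ we have $\langle P_Rx,y\rangle=\langle x,P_XP_RP_Yy\rangle=0$, so $R_1\perp Y$. For $r\in R_2$ and $x\in X$ we have $\langle r,x\rangle=\langle r,P_Rx\rangle=0$, so $R_2\perp X$. By (k1), $k(R)=k(R_1)+k(R_2)=0$.

(k3) Since $P_X\sigma_X=-P_X$ and $\sigma_XP_Y=P_Y$, we have $c(\sigma_XS)=P_X\sigma_XP_S\sigma_XP_Y=-c(S)$. As $R\perp\sigma_XS$, the projection onto $R\vee\sigma_XS$ is the sum of the two projections, so $c(R\vee\sigma_XS)=c(R)-c(S)=0$. By (k2), $0=k(R)+k(\sigma_XS)=k(R)-k(S)$. ∎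

In the example, $X=\mathbb Re_1$, $Y=\mathbb Re_2$, $R$ is the line of $(1,1,1)$ and $S$ that of $(2,1,1)$.

## 6. Real spaces of finite dimension at least four

**Theorem 6.1.** Every measure on $L(\mathbb R^n)$, $4\le n<\infty$, satisfies $f(s)=\varphi(P_s)+c$ on unit vectors, for some $\varphi\in\mathrm{Hom}(\mathrm{Sym}_n(\mathbb R),G)$ and $c\in G$.

This gives part (B) of Theorem 1.3: summing over an orthonormal basis, $f(x)=\varphi(P_x)+(\operatorname{tr}P_x)c$. Since $\operatorname{tr}$ is integer-valued on $\mathcal P_{\mathcal H}$, the map $A\mapsto\varphi(A)+(\operatorname{tr}A)c$ is a homomorphism on $\mathcal P_{\mathcal H}$; so $\Phi$ is injective by Lemma 2.1, and $U\cong\mathcal P_{\mathcal H}=\{A:\operatorname{tr}A\in\mathbb Z\}$ by Lemma 2.4.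

The plan: take the second difference of $f$ under two reflections and show that it is additive in the corner (Step 1); then integrate to the first difference under one reflection (Step 2); then to $f$ (Step 3). For a unit vector $x$ let $\sigma_xs=s-2\langle s,x\rangle x$.

**Step 1 (second differences).** *Let $x\perp y$ be unit vectors and $k(s)=f(s)-f(\sigma_xs)-f(\sigma_ys)+f(\sigma_x\sigma_ys)$. There is $\kappa_{xy}\in\mathrm{Hom}(\mathbb R,G)$ with $k(s)=\kappa_{xy}(\langle s,x\rangle\langle s,y\rangle)$ for all unit $s$.*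

Use Lemma 5.1 with $X=\mathbb Rx$, $Y=\mathbb Ry$. Write $s=s_1x+s_2y+s'$ with $s'\in W=\{x,y\}^\perp$; here $\dim W=n-2\ge2$. For $R$ with orthonormal basis $s,t,\dots$ we have $c(R)=0$ if and only if $s_1s_2+t_1t_2+\dots=0$. The condition $s\perp\sigma_xt$ reads $-s_1t_1+s_2t_2+\langle s',t'\rangle=0$. So (k3) says:
$$\text{if } s_1s_2=t_1t_2\ \text{ and }\ \langle s',t'\rangle=s_1t_1-s_2t_2,\ \text{ then } k(s)=k(t).\tag{6.1}$$

We first show that $k$ is constant on the set of generic vectors with a given corner. Let $0<m<\frac12$ and $\mathcal S_m=\{s:\ s_1,s_2>0,\ s_1s_2=m,\ s'\ne0\}$. For $s\in\mathcal S_m$ write $s_1=\sqrt m\,e^\lambda$, $s_2=\sqrt m\,e^{-\lambda}$. Then $|s'|=\rho(\lambda)$ with $\rho(\lambda)^2=1-2m\cosh2\lambda>0$, that is, $|\lambda|<L$ where $\cosh2L=1/(2m)$, $L>0$. If $t\in\mathcal S_m$ has parameter $\mu$, then $s_1t_1-s_2t_2=m(e^{\lambda+\mu}-e^{-\lambda-\mu})$, and (6.1) reads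
$$\langle s',t'\rangle=2m\sinh(\lambda+\mu)\ \Rightarrow\ k(s)=k(t).\tag{6.2}$$

(a) *On $\mathcal S_m$, $k$ depends only on $\lambda$.* Let $s,\tilde s\in\mathcal S_m$ have the same $\lambda$. We link both to one $t$. Choose a unit $w\in W$ with $\langle s',w\rangle=\langle\tilde s',w\rangle=\rho(\lambda)\cos\omega\ge0$: the normalized $s'+\tilde s'$, or, if $\tilde s'=-s'$, some $w\perp s'$, which exists because $\dim W\ge2$. The function $\mu\mapsto\rho(\lambda)\rho(\mu)\cos\omega-2m\sinh(\lambda+\mu)$ is $\ge0$ at $\mu=-\lambda$ and tends to $-2m\sinh(\lambda+L)<0$ as $\mu\to L$. So it has a zero $\mu\in[-\lambda,L)$. Let $t\in\mathcal S_m$ have parameter $\mu$ and $t'=\rho(\mu)w$. By (6.2), $k(s)=k(t)=k(\tilde s)$.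

(b) *$k$ is constant on $\mathcal S_m$.* Write $k=K(\lambda)$ on $\mathcal S_m$. Since $\dim W\ge2$, vectors $s',t'\in W$ of lengths $\rho(\lambda),\rho(\mu)$ can have any inner product of absolute value $\le\rho(\lambda)\rho(\mu)$. So by (6.2), $K(\lambda)=K(\mu)$ whenever $2m|\sinh(\lambda+\mu)|\le\rho(\lambda)\rho(\mu)$. At $\mu=-\lambda$ this inequality is strict, so it holds for all $\mu$ near $-\lambda$, and $K$ is constant near $-\lambda$. Here $\lambda\in(-L,L)$ was arbitrary. Thus $K$ is locally constant on the interval $(-L,L)$, hence constant. Call the value $\kappa(m)$.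

This is the exact place where $n=3$ drops out. If $W$ is a line, then $\langle s',t'\rangle=\pm\rho(\lambda)\rho(\mu)$, and the inequality in (b) becomes the equation $2m\sinh(\lambda+\mu)=\pm\rho(\lambda)\rho(\mu)$. From a given $\lambda$ one can no longer reach an open set of $\mu$ in one move, and local constancy is lost. (The pair $(1,1,1)$, $(2,1,1)$ of Section 5 solves the equation with $m=\frac13$, $\lambda=0$, $e^{2\mu}=2$.) Steps 2 and 3 below will use only $n\ge3$. So, by Proposition 4.1, the statement of Step 1 cannot be true for all measures on $L(\mathbb R^3)$.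

(c) *$\kappa$ is additive on $(0,\frac12)$.* We need a three-dimensional $R$ with $c(R)=0$. Let $w,z\in W$ be orthonormal, $0<\tau<\frac\pi2$, $\beta,\gamma>0$ with $\beta^2+\gamma^2=1$, and
$$y'=\cos\tau\,y-\sin\tau\,w,\quad t=\tfrac{x+y'}{\sqrt2},\quad t^\perp=\tfrac{-x+y'}{\sqrt2},\quad u=\beta t^\perp+\gamma z,\quad u'=\gamma t^\perp-\beta z .$$
The vectors $t,u,u'$ are orthonormal with products $t_1t_2=\frac12\cos\tau$, $u_1u_2=-\frac12\beta^2\cos\tau$, $u_1'u_2'=-\frac12\gamma^2\cos\tau$, and all have nonzero $W$-components. The products sum to $0$, so $k(t)+k(u)+k(u')=0$ by (k2). Here $\sigma_xu$ and $\sigma_xu'$ have both coordinates positive, and $k(\sigma_xu)=-k(u)$. So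
$$\kappa(\tfrac12\cos\tau)=\kappa(\tfrac12\beta^2\cos\tau)+\kappa(\tfrac12\gamma^2\cos\tau).$$
Every pair $a,b>0$ with $a+b<\frac12$ is of the form $\frac12\beta^2\cos\tau,\frac12\gamma^2\cos\tau$: take $\cos\tau=2(a+b)$ and $\beta^2=a/(a+b)$. By Lemma 2.3(iii), $\kappa$ extends to an element of $\mathrm{Hom}(\mathbb R,G)$, again called $\kappa$.

(d) *The vectors with $s'=0$.* Let $s=\cos\alpha\,x+\sin\alpha\,y$ with $0<\alpha<\frac\pi2$, $m=\frac12\sin2\alpha\in(0,\frac12]$, $s^\perp=-\sin\alpha\,x+\cos\alpha\,y$, $u=\beta s^\perp+\gamma z$, $u'=\gamma s^\perp-\beta z$ with $z\in W$ a unit vector and $\beta,\gamma$ as in (c). The products of $s,u,u'$ are $m,-\beta^2m,-\gamma^2m$, and $u,u'$ have nonzero $W$-components and corners of absolute value below $\frac12$. By (k2) and oddness, $k(s)=\kappa(\beta^2m)+\kappa(\gamma^2m)=\kappa(m)$.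

If $s_1,s_2>0$, then $s_1s_2\le\frac12$, with equality only if $s'=0$; so all such $s$ are covered. By the oddness of $k$ in $s_1$ and in $s_2$, and by (k1) when $s_1s_2=0$, we get $k(s)=\kappa(s_1s_2)$ for all unit $s$. Put $\kappa_{xy}=\kappa$.

**Step 2 (first differences).** *For each unit $x$, with $f_x(s):=f(s)-f(\sigma_xs)$, there is a unique $A_x\in\mathrm{Hom}(x^\perp,G)$ with*
$$f_x(s)=A_x\big(\langle s,x\rangle s_\perp\big),\qquad s_\perp=s-\langle s,x\rangle x .$$

Uniqueness: the vectors $\langle s,x\rangle s_\perp$ fill the ball of radius $\frac12$ in $x^\perp$, which generates $x^\perp$.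

For existence we first sum second differences, which gives the statement up to a factor $2$. Let $y_2,\dots,y_n$ be an orthonormal basis of $x^\perp$, $s_1=\langle s,x\rangle$, $s_j=\langle s,y_j\rangle$. By Step 1, $f_x(s)-f_x(\sigma_ys)=\kappa_{xy}(s_1\langle s,y\rangle)$ for every unit $y\perp x$. Apply this successively for $y_2,\dots,y_n$; each reflection changes only its own coordinate, so the differences telescope to $f_x(s)-f_x(\sigma_{y_2}\cdots\sigma_{y_n}s)=\sum_j\kappa_{xy_j}(s_1s_j)$. Now $\sigma_{y_2}\cdots\sigma_{y_n}s=s_1x-s_\perp=-\sigma_xs$, and $f_x(-\sigma_xs)=f_x(\sigma_xs)=-f_x(s)$. So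
$$2f_x(s)=\sum_j\kappa_{xy_j}(s_1s_j).$$
Define $A_x(w)=\sum_j\kappa_{xy_j}(\frac12\langle w,y_j\rangle)$ and $\tau(s)=f_x(s)-A_x(s_1s_\perp)$. Then $2\tau=0$, and we must show $\tau=0$.

First, $\tau$ is a frame function with frame sum $0$. For $f_x$ this is clear, since $\sigma_x$ maps frames to frames; and over a frame the vectors $s_1s_\perp=s_1s-s_1^2x$ sum to $x-x=0$.

Second, $\tau$ depends only on $s_1^2$. For unit $y\perp x$ we have $s_1s_\perp-s_1\sigma_ys_\perp=2s_1\langle s,y\rangle y$, so $\tau(s)-\tau(\sigma_ys)=\varepsilon(s_1\langle s,y\rangle)$, where $\varepsilon(r)=\kappa_{xy}(r)-A_x(2ry)$ is a homomorphism on $\mathbb R$. As $s_1\langle s,y\rangle$ takes all values in $[-\frac12,\frac12]$ and $2\tau=0$, we have $2\varepsilon=0$ there, hence everywhere by Lemma 2.3(ii), and $\varepsilon=0$ by Lemma 2.3(i). So $\tau(s)=\tau(\sigma_ys)$ for all unit $y\perp x$. The reflections $\sigma_y$ act transitively on spheres of $x^\perp$ about $0$, and $\tau(-s)=\tau(s)$. So $\tau(s)=T(s_1^2)$ for a function $T$ on $[0,1]$.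

Third, $T=0$. If $s\perp x$ or $s=\pm x$, then $\sigma_xs=\pm s$ and $s_1s_\perp=0$, so $T(0)=T(1)=0$. There are frames with any prescribed $\langle b_i,x\rangle^2=a_i\ge0$, $\sum a_i=1$. Taking at most three nonzero $a_i$, we get $T(a)+T(b)+T(1-a-b)=0$ and $T(a)+T(1-a)=0$. Hence $T(a+b)=T(a)+T(b)$ for $a+b\le1$, and $T(a)=2T(a/2)=0$ because $2T=0$. So $\tau=0$.

**Step 3 (from the first differences to $f$).** We collect all $A_x$ in one object, remove its coordinates by subtracting functions $\varphi(P_s)$, and show that nothing is left.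

*The form $A$.* For orthogonal $X,Y\in\mathbb R^n$ put $A(X,Y)=A_x(|X|Y)$ with $x=X/|X|$ if $X\ne0$, and $A(0,Y)=0$. For orthonormal $x,y$ the second difference of Step 1 equals both $A_x(2s_1s_2y)$ and $A_y(2s_1s_2x)$, with $2s_1s_2$ ranging over $[-1,1]$. So $A_x(ty)=A_y(tx)$ for these $t$, hence for all $t\in\mathbb R$ by Lemma 2.3(ii). Since $\sigma_{-x}=\sigma_x$, uniqueness in Step 2 gives $A_{-x}=-A_x$. Therefore
$$A(X,Y)=A(Y,X),\qquad A(tX,Y)=A(X,tY)\quad(t\in\mathbb R),$$
$A$ is additive in $Y\in X^\perp$, and by symmetry it is additive in $X\in Y^\perp$.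

If $f(s)=\varphi(P_s)$ with $\varphi\in\mathrm{Hom}(\mathrm{Sym}_n(\mathbb R),G)$, then $P_s-P_{\sigma_xs}=2(xw^T+wx^T)$ with $w=s_1s_\perp$, so in this case
$$A(X,Y)=\varphi\big(2(XY^T+YX^T)\big).\tag{6.3}$$
The assignment $f\mapsto A$ is additive.

*Normalization 1.* Let $\varphi_{ij}(r)=A(e_i,\frac r2e_j)$ for $i<j$, and subtract $s\mapsto\varphi(P_s)$ with $\varphi(M)=\sum_{i<j}\varphi_{ij}(m_{ij})$. By (6.3) its contribution to $A(e_i,te_j)$ is $\varphi_{ij}(2t)=A(e_i,te_j)$. So from now on $A(e_i,te_j)=0$ for all $i\ne j$ and $t$.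

*A three-term identity.* For $i\ne j$ let
$$F_{ij}(p,q;t)=A\big(pe_i+qe_j,\ t(qe_i-pe_j)\big),\qquad \delta_{ij}(t)=F_{ij}(1,1;t).$$
For distinct $i,j,k$ and nonzero $\alpha,\beta,\gamma$ let $U=\alpha e_i+\gamma e_k$, $V=\beta e_j-\gamma e_k$ and $\hat Y=t(-\frac\gamma\alpha e_i+\frac\gamma\beta e_j+e_k)$. Then $\hat Y$ is orthogonal to $U$ and to $V$, and $A(U+V,\hat Y)=A(U,\hat Y)+A(V,\hat Y)$. In each of the three terms we may drop the component of $\hat Y$ outside the coordinate plane of the first argument: for example $A(U+V,te_k)=A(\alpha e_i,te_k)+A(\beta e_j,te_k)=0$ by Normalization 1. What remains of $\hat Y$ is, in the three cases, $-\frac{t\gamma}{\alpha\beta}(\beta e_i-\alpha e_j)$, $-\frac t\alpha(\gamma e_i-\alpha e_k)$ and $-\frac t\beta(-\gamma e_j-\beta e_k)$. This gives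
$$F_{ij}\big(\alpha,\beta;-\tfrac{t\gamma}{\alpha\beta}\big)=F_{ik}\big(\alpha,\gamma;-\tfrac t\alpha\big)+F_{jk}\big(\beta,-\gamma;-\tfrac t\beta\big).\tag{6.4}$$
Take $\alpha=\beta=\gamma=1$. By symmetry of $A$, $F_{jk}(1,-1;-t)=A(e_j-e_k,t(e_j+e_k))=\delta_{jk}(t)$. So (6.4) says $-\delta_{ij}(t)=-\delta_{ik}(t)+\delta_{jk}(t)$, that is, $\delta_{ik}=\delta_{ij}+\delta_{jk}$. Also $\delta_{ji}=-\delta_{ij}$.

*Normalization 2.* Put $\varphi_1=0$ and $\varphi_j(r)=-\delta_{1j}(r/4)$ for $j\ge2$, and subtract $s\mapsto\varphi(P_s)$ with $\varphi(M)=\sum_i\varphi_i(m_{ii})$. For $X=e_i+e_j$, $Y=t(e_i-e_j)$ we have $2(XY^T+YX^T)=4t(E_{ii}-E_{jj})$. So by (6.3) the contribution to $\delta_{ij}(t)$ is $\varphi_i(4t)-\varphi_j(4t)=\delta_{1j}(t)-\delta_{1i}(t)=\delta_{ij}(t)$ (with $\delta_{11}=0$). The contribution to $A(e_i,te_j)$ is $0$, so Normalization 1 is kept. Now all $\delta_{ij}=0$, and therefore $F_{ik}(\alpha,\alpha;t)=A(e_i+e_k,\alpha^2t(e_i-e_k))=\delta_{ik}(\alpha^2t)=0$.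

*Nothing is left.* Taking $\gamma=\alpha$ in (6.4) gives $F_{ij}(\alpha,\beta;s)=F_{jk}(\beta,-\alpha;s)$ for distinct $i,j,k$, nonzero $\alpha,\beta$ and all $s$. Iterating three times,
$$F_{12}(\alpha,\beta;s)=F_{23}(\beta,-\alpha;s)=F_{31}(-\alpha,-\beta;s)=F_{12}(-\beta,\alpha;s)=F_{12}(\beta,-\alpha;s),$$
the last step by $A(-X,-Y)=A(X,Y)$. On the other hand, by symmetry of $A$,
$$F_{12}(\alpha,\beta;s)=A(\beta e_1-\alpha e_2,\ s(\alpha e_1+\beta e_2))=F_{12}(\beta,-\alpha;-s)=-F_{12}(\beta,-\alpha;s).$$
So $2F_{12}(\beta,-\alpha;s)=0$ for all $s$. As $F_{12}(\beta,-\alpha;\cdot)$ is a homomorphism on $\mathbb R$, it is $0$ by Lemma 2.3(i). If $\alpha\beta=0$, the vanishing is Normalization 1. In the same way all $F_{ij}=0$. Together with Normalization 1 this gives $A(X,\cdot)=0$ for $X\in\mathrm{span}(e_i,e_j)$. For arbitrary $X\ne0$, $X^\perp$ is the sum of the lines $\mathbb R(X_je_i-X_ie_j)$, so additivity and symmetry give $A(X,Y)=0$ for all $Y\perp X$.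

Thus, after subtracting some $\varphi(P_s)$, we have $f(s)=f(\sigma_xs)$ for all unit $x,s$. Reflections are transitive on unit vectors, so the remainder is a constant $c$. This proves Theorem 6.1. ∎

## 7. Bounded operators as sums of projections

Now let $\mathcal H$ be infinite-dimensional, real or complex, with $\mathfrak d=\dim\mathcal H$. First we determine $\mathcal P_{\mathcal H}$. We use repeatedly: if $T:M\to M'$ is bounded, injective and has dense range, then $\dim M=\dim M'$, because the partial isometry in the polar decomposition of $T$ is unitary from $M$ to $M'$.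

**Lemma 7.1.** A self-adjoint $D\in B(M)$ with $\dim M=\mathfrak n$ infinite has a reducing subspace of dimension and codimension $\mathfrak n$.

*Proof.* Let $\mathfrak n>\aleph_0$. By Zorn's lemma, applied to families of orthogonal closed cyclic subspaces $\overline{\mathrm{span}}\{D^jx\}$, $M$ is an orthogonal sum of nonzero separable reducing subspaces. There must be $\mathfrak n$ of them; split the index set into two parts of cardinality $\mathfrak n$.

Let $\mathfrak n=\aleph_0$. If the spectrum is infinite, it contains a strictly monotone sequence. Choose disjoint open intervals around its terms and take the spectral subspace of the union of every other interval. Spectral projections of open sets meeting the spectrum are nonzero, so both dimension and codimension are infinite. If the spectrum is finite, some eigenspace is infinite-dimensional; take a subspace of it of infinite dimension and infinite codimension in it. ∎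

**Lemma 7.2.** If $K$ is infinite-dimensional, the projections generate the additive group $B(K)_{sa}$.

*Proof.* Let $\Gamma$ be the group generated by the projections.

**Step 1: operators $S\oplus(-S)$ are in $\Gamma$.** Consider two orthogonal subspaces of $K$ identified by a unitary with a Hilbert space $M$, so that $M\oplus M\subset K$. For $0\le T\le1$ in $B(M)_{sa}$ let $s=\sqrt{T(1-T)}$. The operators
$$P_\pm=\begin{pmatrix}T&\pm s\\ \pm s&1-T\end{pmatrix}$$
are projections, since $T^2+s^2=T$, $Ts+s(1-T)=s$ and $s^2+(1-T)^2=1-T$. And $P_++P_--2(0\oplus1)=2T\oplus(-2T)$. For $S\in B(M)_{sa}$ write $S=N\cdot2\frac{S_+}{2N}-N\cdot2\frac{S_-}{2N}$ with an integer $N\ge\|S\|$, $N\ge1$. So $S\oplus(-S)\in\Gamma$.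

**Step 2: operators on a small subspace are in $\Gamma$.** Let $K_0\subset K$ be closed with $\dim K_0^\perp=\dim K$, and let $U_j:K_0\to K$ ($j\ge0$, $U_0$ the inclusion) be isometries with mutually orthogonal ranges. For $T\in B(K_0)_{sa}$ both
$$\sum_{j\ge0}(-1)^jU_jTU_j^*\qquad\text{and}\qquad\sum_{j\ge1}(-1)^{j+1}U_jTU_j^*$$
are of the form $S\oplus(-S)$: pair $j=2i$ with $2i+1$ in the first, and $2i+1$ with $2i+2$ in the second. So both are in $\Gamma$. Their sum is $T$, extended by $0$ on $K_0^\perp$.

**Step 3: all operators.** By Lemma 7.1 a general $T\in B(K)_{sa}$ is a sum of two operators as in Step 2. ∎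

## 8. Measures on an infinite-dimensional space

One might try to reduce to finite-dimensional subspaces. This stops at once, for two reasons. A measure need not be determined by its values on finite-dimensional subspaces: $x\mapsto P_x$ modulo the finite-rank self-adjoint operators is a nonzero measure that vanishes on all of them. And on finite-dimensional complex subspaces there are the exotic measures of Section 3; so the infinite-dimensional surroundings must be used even to understand $f$ on a single line.

Three devices make use of the surroundings. Taking tensor products with $\mathbb R^4$ brings in Theorem 6.1, over $\mathbb C$ as well. Given $E$ and an isometric copy $JE$ orthogonal to it, the corner lemma together with plenty of spare room shows that $f(R)-f(JR)$ is additive in $P_R$. Finally an infinite repetition removes the copy $JR$.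

**8.1 Tensoring with $\mathbb R^4$.** Let $R$ be a Hilbert space and $J_0,\dots,J_3:R\to\mathcal H$ isometries with mutually orthogonal ranges. For a subspace $V\subset\mathbb R^4$ let $V\otimes R$ denote the image of the algebraic tensor product $V\otimes_{\mathbb R}R$ under $s\otimes r\mapsto\sum_js_jJ_jr$. For a unit vector $s\in\mathbb R^4$ put $R_s=\{\sum_js_jJ_jr:r\in R\}$, an isometric copy of $R$. Since
$$\Big\langle\sum_js_jJ_jr,\ \sum_js_j'J_jr'\Big\rangle=\langle s,s'\rangle\langle r,r'\rangle,$$
for every orthonormal basis $s^{(i)}$ of $V$ we have $V\otimes R=\bigoplus_iR_{s^{(i)}}$, an orthogonal sum, so this is a closed subspace; and $V\perp V'$ implies $V\otimes R\perp V'\otimes R$. Hence for every measure $g$ defined on the closed subspaces of a space containing the ranges, $V\mapsto g(V\otimes R)$ is a measure on $L(\mathbb R^4)$, and by Theorem 6.1 $g(R_s)=\varphi(P_s)+c$. For example, $R=\mathbb C$ with $J_jr=re_j$ in $\mathbb C^4$ restricts $g$ to the complex lines through real vectors.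

From here on let $f:L(\mathcal H)\to G$ be a measure.

**Proposition 8.2.** Let $E$ be an infinite-dimensional closed subspace and $J:E\to E^\perp$ an isometry with $\dim(E\oplus JE)^\perp=\mathfrak d$. There is $\mu_J\in\mathrm{Hom}(B(E)_{sa},G)$ with $f(R)-f(JR)=\mu_J(P_R)$ for all closed $R\le E$.

*Proof.* Put $D=E\oplus JE$ and $N=D^\perp=N_0\oplus N_1\oplus N_2$ with $\dim N_i=\mathfrak d$; this is the spare room. Let $X=\{x+Jx:x\in E\}$ and $Y=\{x-Jx:x\in E\}$. Then $X\perp Y$ and $X\oplus Y=D$. Let $k,c$ be as in Lemma 5.1. From $x=\frac12(x+Jx)+\frac12(x-Jx)$ we read off, for $x\in E$, $\sigma_Yx=Jx$, $\sigma_Xx=-Jx$ and $\sigma_X\sigma_Yx=-x$. So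
$$k(R)=2f(R)-2f(JR)\qquad(R\le E).\tag{8.1}$$
We show that $k$ is additive in $P_R$ for $R\le E$, and then remove the factor $2$.

**Step (a): if a subspace lies mostly in $N_0$, then $k$ sees only its corner.** *Let $0<\varepsilon\le\frac14$, and let $R=\operatorname{ran}(\sqrt\varepsilon V_0+W)$, $S=\operatorname{ran}(\sqrt\varepsilon U_0+W')$, where $\sqrt\varepsilon V_0+W:K\to\mathcal H$ and $\sqrt\varepsilon U_0+W':K'\to\mathcal H$ are isometries, $V_0,U_0$ are contractions into $D$, and $W,W'$ map into $N_0$. If $P_XV_0V_0^*P_Y=P_XU_0U_0^*P_Y$, then $k(R)=k(S)$.*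

Note that $P_R=(\sqrt\varepsilon V_0+W)(\sqrt\varepsilon V_0+W)^*$, so $c(R)=\varepsilon P_XV_0V_0^*P_Y$, and that $W^*W=1-\varepsilon V_0^*V_0\ge1-\varepsilon$; similarly for $S$. Thus $c(R)=c(S)$. Also $\dim K,\dim K'\le\mathfrak d$. As in Step 1(a) of Section 6, we link $R$ and $S$ to a third subspace $T$ by (k3). We keep the $D$-part of $R$ in $T$, and solve for the $N$-part.

*Case $W^*W'=0$*, where we only assume that $W,W'$ map into $N_0\oplus N_1$. Put $B=V_0^*\sigma_XV_0$ and $C=U_0^*\sigma_XV_0$ (contractions), $a=-\varepsilon(W^*W)^{-1}B$ and $b=-\varepsilon(W'^*W')^{-1}C$. Then $a^*W^*Wa=\varepsilon^2B^*(W^*W)^{-1}B\le\frac{\varepsilon^2}{1-\varepsilon}$, similarly for $b$, and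
$$1-\varepsilon V_0^*V_0-a^*W^*Wa-b^*W'^*W'b\ \ge\ 1-\varepsilon-\frac{2\varepsilon^2}{1-\varepsilon}\ \ge\ \frac34-\frac16>0 .$$
Let $d$ be the positive square root of the left side, $W_0:K\to N_2$ an isometry, and $W''=Wa+W'b+W_0d$. The ranges of $W,W',W_0$ are mutually orthogonal, so
$$W''^*W''=1-\varepsilon V_0^*V_0,\qquad W^*W''=-\varepsilon B,\qquad W'^*W''=-\varepsilon C .$$
So $\sqrt\varepsilon V_0+W''$ is an isometry. Let $T$ be its range; then $c(T)=\varepsilon P_XV_0V_0^*P_Y=c(R)=c(S)$. Since $\sigma_X$ is the identity on $N$ and maps $D$ to $D$,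
$$(\sigma_X(\sqrt\varepsilon V_0+W))^*(\sqrt\varepsilon V_0+W'')=\varepsilon B-\varepsilon B=0,\qquad(\sigma_X(\sqrt\varepsilon U_0+W'))^*(\sqrt\varepsilon V_0+W'')=\varepsilon C-\varepsilon C=0 .$$
That is, $T\perp\sigma_XR$ and $T\perp\sigma_XS$. By (k3), $k(R)=k(T)=k(S)$.

*General case.* Let $W_1=I(1-\varepsilon V_0^*V_0)^{1/2}$ with an isometry $I:K\to N_1$, and $R_1=\operatorname{ran}(\sqrt\varepsilon V_0+W_1)$. The first case applies to $(R,R_1)$ and to $(R_1,S)$.

**Step (b): tilting $R$ into the spare room scales $k$ homomorphically.** *For $R\le E$ there is $\psi_R\in\mathrm{Hom}(\mathbb R,G)$ with $\psi_R(1)=k(R)$ and $k(\{\sqrt\varepsilon\,r+\sqrt{1-\varepsilon}\,J'r:r\in R\})=\psi_R(\varepsilon)$ for all $0<\varepsilon\le\frac14$ and all isometries $J':R\to N_0$.* This will let us pass from small $\varepsilon$, where (a) applies, to $R$ itself.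

Let $J_0$ be the inclusion $R\subset\mathcal H$ and $J_1,J_2,J_3:R\to N_0$ isometries with mutually orthogonal ranges. By 8.1, $k(R_s)=\varphi(P_s)+c$ for unit $s=(s_0,\dots,s_3)\in\mathbb R^4$. If $s_0=0$, then $R_s\le N\perp X$ and $k(R_s)=0$ by (k1). So the restriction $\varphi'$ of $\varphi$ to matrices supported in the $3\times3$ block $\{1,2,3\}$ has $\varphi'(P_u)=-c$ for all unit $u\in\mathbb R^3$. Hence it vanishes on traceless matrices (Lemma 2.4), so $\varphi'=\chi\circ\operatorname{tr}$ with $\chi\in\mathrm{Hom}(\mathbb R,G)$ and $\chi(1)=-c$. Decompose $P_s$ into its $(0,0)$ entry $s_0^2$, its entries $s_0s_j$ in positions $(0,j)$ and $(j,0)$, and its $\{1,2,3\}$ block, which has trace $1-s_0^2$. We get $\varphi_{00},\varphi_{0j}\in\mathrm{Hom}(\mathbb R,G)$ with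
$$k(R_s)=\varphi_{00}(s_0^2)+\sum_{j\ge1}\varphi_{0j}(s_0s_j)+\chi(1-s_0^2)+c=\psi_R(s_0^2)+\sum_{j\ge1}\varphi_{0j}(s_0s_j),\qquad\psi_R:=\varphi_{00}-\chi .$$
For $0<s_0\le\frac12$, Step (a) with $\varepsilon=s_0^2$, $V_0=U_0$ the inclusion $R\to D$, and $W=\sum_{j\ge1}s_jJ_j$ shows that $k(R_s)$ is unchanged under $s_j\mapsto-s_j$ ($j\ge1$). With $s=(s_0,\sqrt{1-s_0^2},0,0)$ this gives $2\varphi_{01}(s_0\sqrt{1-s_0^2})=0$, so $2\varphi_{01}$ vanishes on an interval $(0,\delta)$, and $\varphi_{01}=0$ by Lemma 2.3(ii) and (i). Similarly $\varphi_{02}=\varphi_{03}=0$. So $k(R_s)=\psi_R(s_0^2)$ for all unit $s$; in particular $k(R)=\psi_R(1)$. For arbitrary $J'$, compare with $s=(\sqrt\varepsilon,\sqrt{1-\varepsilon},0,0)$ by Step (a).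

**Step (c): additivity.** *There is $\lambda\in\mathrm{Hom}(B(E)_{sa},G)$ with $k(R)=\lambda(P_R)$ for $R\le E$.* By Lemma 7.2 the projections generate $B(E)_{sa}$, so it suffices to show: if $\sum_{i\le a}P_{R_i}=\sum_{j\le b}P_{S_j}$ (repetitions allowed), then $\sum k(R_i)=\sum k(S_j)$. The $R_i$ are not orthogonal, but after tilting they can be made so.

We may assume $M=\max(a,b)\ge1$. Let $K=\bigoplus R_i$ (external sum) and $V_0:K\to D$, $V_0((r_i)_i)=M^{-1/2}\sum r_i$. Then $V_0V_0^*=M^{-1}\sum P_{R_i}\le1$. For $0<\varepsilon\le\frac14$ let $W=I(1-\varepsilon V_0^*V_0)^{1/2}$ with an isometry $I:K\to N_0$, and $R'=\operatorname{ran}(\sqrt\varepsilon V_0+W)$. Since $\sqrt\varepsilon V_0+W$ is an isometry, the images $R_i'$ of the summands are mutually orthogonal with sum $R'$. On $R_i$ the isometry is $r\mapsto\sqrt{\varepsilon/M}\,r+Wr$ with $\|Wr\|^2=(1-\varepsilon/M)\|r\|^2$. By Step (b), $k(R')=\sum k(R_i')=\sum\psi_{R_i}(\varepsilon/M)$. Construct $S'$ likewise from the $S_j$ with the same $M$ and $\varepsilon$. Its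 map $U_0$ has $U_0U_0^*=V_0V_0^*$, so Step (a) gives $k(R')=k(S')$. So $\sum\psi_{R_i}-\sum\psi_{S_j}$ vanishes on $(0,\frac1{4M}]$, hence identically by Lemma 2.3(ii). Evaluate at $1$.

**Step (d): removing the factor 2.** Let $m(R)=f(R)-f(JR)$, a measure on $L(E)$. By (8.1), $2m(R)=\lambda(P_R)$. Put $m'(R)=m(R)-\lambda(\frac12P_R)$, a measure on $L(E)$ with $2m'=0$. We show $m'=0$; then $\mu_J(T)=\lambda(\frac12T)$ is as required.

Suppose that $R\le E$ and $J_0R=R$, $J_1R,J_2R,J_3R\le E$ are mutually orthogonal isometric copies. By 8.1, $m'(R_s)=\varphi(P_s)+c$, and $2\varphi(P_s-P_{s'})=0$ for all unit $s,s'$. So $2\varphi=0$ on the group of traceless matrices, by Lemma 2.4. This group is divisible, hence $\varphi=0$ there by Lemma 2.3(i), and $m'(R)=m'(J_1R)$. Now there are three cases.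

* If $R$ is infinite-dimensional with $\dim(E\ominus R)\ge\dim R$, write $R=R_a\oplus R_b$ with both summands of dimension $\dim R$. Apply the preceding remark to $R_a$ with $J_1R_a=R_b$ and $J_2R_a,J_3R_a\le E\ominus R$. We get $m'(R_a)=m'(R_b)$, so $m'(R)=2m'(R_a)=0$.
* If $R$ is infinite-dimensional with $\dim(E\ominus R)<\dim R$, split $R$ into two summands of dimension $\dim R$; each falls under the previous case.
* If $R$ is finite-dimensional, choose $R_\infty\le E\ominus R$ of dimension $\aleph_0$ with $E\ominus(R\oplus R_\infty)$ infinite-dimensional. Then $m'(R)=m'(R\oplus R_\infty)-m'(R_\infty)=0$ by the first case. ∎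

**Proposition 8.3.** If $E$ is infinite-dimensional with $\dim E^\perp=\mathfrak d$, there is a unique $\ell_E\in\mathrm{Hom}(B(E)_{sa},G)$ with $f(R)=\ell_E(P_R)$ for all $R\le E$. If $E\subset E'$ are two such spaces, then $\ell_{E'}|_{B(E)_{sa}}=\ell_E$ (operators extended by $0$).

*Proof.* Uniqueness and compatibility follow from Lemma 7.2. For existence we write $f(R)$ as a difference of two values in which the copies supplied by Proposition 8.2 cancel. As $\dim E^\perp=\mathfrak d\ge\aleph_0\cdot\dim E$, there are isometries $U_j:E\to E^\perp$ ($j\ge1$) and $V_j:E\to E^\perp$ ($j\ge0$) with all ranges mutually orthogonal and such that the orthogonal complement of $E$ and all these ranges has dimension $\mathfrak d$. Let $U_0$ be the inclusion, and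
$$\mathbb E=\bigoplus_{j\ge0}U_jE,\qquad\mathbb E_1=\bigoplus_{j\ge1}U_jE,\qquad\mathbb F=\bigoplus_{j\ge0}V_jE .$$
Let $J_a:\mathbb E\to\mathbb F$ be the isometry with $J_aU_j=V_j$, and $J_b:\mathbb E_1\to\mathbb F$ the one with $J_bU_{j+1}=V_j$. Both pairs $(\mathbb E,J_a)$ and $(\mathbb E_1,J_b)$ satisfy the hypotheses of Proposition 8.2. For $R\le E$ let $R^\infty=\bigoplus_{j\ge0}U_jR$ and $R_1^\infty=\bigoplus_{j\ge1}U_jR$. Then $f(R^\infty)=f(R)+f(R_1^\infty)$ and
$$J_aR^\infty=\bigoplus_{j\ge0}V_jR=J_bR_1^\infty .$$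
So $f(J_aR^\infty)=f(J_bR_1^\infty)$, and by Proposition 8.2
$$f(R)=f(R^\infty)-f(R_1^\infty)=\mu_{J_a}\Big(\sum_{j\ge0}U_jP_RU_j^*\Big)-\mu_{J_b}\Big(\sum_{j\ge1}U_jP_RU_j^*\Big).$$
Replacing $P_R$ by $T\in B(E)_{sa}$ on the right defines the homomorphism $\ell_E$. ∎

**Theorem 8.4.** There is a unique $F\in\mathrm{Hom}(B(\mathcal H)_{sa},G)$ with $f(R)=F(P_R)$ for all $R\in L(\mathcal H)$.

*Proof.* **Step 1: defining $F$ by gluing.** Let $\mathcal H=H_1\oplus H_2\oplus H_3$ with $\dim H_i=\mathfrak d$. For $T=(T_{ij})\in B(\mathcal H)_{sa}$ put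
$$F(T)=\sum_i\ell_{H_i}(T_{ii})+\sum_{i<j}\ell_{H_i\oplus H_j}(T_{ij}+T_{ij}^*).$$
This is a homomorphism, because each block depends additively on $T$. We need it to agree with $f$.

**Step 2: agreement on subspaces that leave room in $H_3$.** Let $Z'\subset H_3$ be closed and infinite-dimensional with $\dim(H_3\ominus Z')=\mathfrak d$, and $E=H_1\oplus H_2\oplus Z'$. For $T\in B(E)_{sa}$ split $\ell_E(T)$ into block contributions. By the compatibility in Proposition 8.3:

* $\ell_E(T_{ii})=\ell_{H_i}(T_{ii})$ for $i=1,2$;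
* $\ell_E(T_{33})=\ell_{Z'}(T_{33})=\ell_{H_3}(T_{33})$;
* $\ell_E(T_{12}+T_{12}^*)=\ell_{H_1\oplus H_2}(T_{12}+T_{12}^*)$;
* $\ell_E(T_{i3}+T_{i3}^*)=\ell_{H_i\oplus Z'}(T_{i3}+T_{i3}^*)=\ell_{H_i\oplus H_3}(T_{i3}+T_{i3}^*)$ for $i=1,2$.

All spaces occurring are infinite-dimensional with complement of dimension $\mathfrak d$. So $\ell_E=F$ on $B(E)_{sa}$, and $f(R)=F(P_R)$ whenever $R\le E$.

**Step 3: arbitrary $R\in L(\mathcal H)$.** Let $Z=H_3$ and $W=\overline{P_ZR}$; then $R\le H_1\oplus H_2\oplus W$. If $\dim(Z\ominus W)=\mathfrak d$, then $W\subset Z'$ for a suitable $Z'$ as in Step 2 (if $W$ is finite-dimensional, add to $W$ a subspace of $Z\ominus W$ of dimension $\aleph_0$ whose complement in $Z\ominus W$ still has dimension $\mathfrak d$), and $f(R)=F(P_R)$.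

Otherwise $\dim W=\mathfrak d$, and we cut $R$ into two pieces, each leaving room. Let $D=P_RP_Z|_R$, a self-adjoint operator on $R$, and $R_0=R\ominus\ker D$. As $\langle Dr,r\rangle=\|P_Zr\|^2$, the projection $P_Z$ vanishes on $\ker D$ and maps $R_0$ injectively onto a dense subspace of $W$. So $\dim R_0=\dim W=\mathfrak d$. By Lemma 7.1 write $R_0=R_0'\oplus R_0''$, both reducing for $D$ and of dimension $\mathfrak d$, and put $R'=R_0'\oplus\ker D$, $R''=R_0''$. For $r'\in R_0'$, $r''\in R_0''$ we have $\langle P_Zr',P_Zr''\rangle=\langle r',Dr''\rangle=0$. So $\overline{P_ZR'}=\overline{P_ZR_0'}$ and $\overline{P_ZR''}$ are orthogonal. Each has dimension $\mathfrak d$, by injectivity of $P_Z$ on $R_0$, so each has codimension $\mathfrak d$ in $Z$. By the case already treated,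
$$f(R)=f(R')+f(R'')=F(P_{R'})+F(P_{R''})=F(P_R).$$

Uniqueness of $F$ is Lemma 7.2. ∎

By Lemma 2.1, $\Phi_{\mathcal H}$ is injective for every infinite-dimensional real or complex $\mathcal H$; by Lemma 7.2, $\mathcal P_{\mathcal H}=B(\mathcal H)_{sa}$, so $U\cong B(\mathcal H)_{sa}$. This is part (A). Part (B) was proved in Section 6 and part (C) in Sections 3 and 4, and the three parts cover every real or complex $\mathcal H$ with $\dim\mathcal H\ge3$. This proves Theorem 1.3. ∎
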